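# Infinitely many cyclic inequations: inverse-free subreducts of representable $\ell$-groups are not finitely axiomatizable

## 1. Totally ordered groups without inverses, and the guess that finitely many equations suffice

Take a totally ordered group. Keep its multiplication, its identity $e$, and the operations $\wedge=\min$ and $\vee=\max$. Throw away the inverse. Which equations in $\wedge,\vee,\cdot,e$ still remember that inverses were there?

The first guess is that the answer is short: a few equations on top of the obvious ones should do. The guess is encouraged by the fact that "being built from chains" costs only one equation, (1) below. We make the guess precise, test it on small cases, and then show that it is wrong: no finite list works. That it is wrong is a conjecture stated in "Lattice-Ordered Groups And Monoids", https://www.mat.uc.pt/~tacl2021/slides/slidesNGalatos.pdf, and these notes prove the conjecture.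

**Definition ($\ell$-groups).** An $\ell$-group is an algebra $(G,\wedge,\vee,\cdot,{}^{-1},e)$ such that $(G,\cdot,{}^{-1},e)$ is a group, $(G,\wedge,\vee)$ is a lattice, and multiplication preserves the lattice order on both sides. It is *representable* (equivalently, semilinear) if it is a subdirect product of totally ordered groups.

**Definition (distributive $\ell$-monoids).** A distributive $\ell$-monoid, or DLM, is an algebra $(M,\wedge,\vee,\cdot,e)$ such that $(M,\cdot,e)$ is a monoid, $(M,\wedge,\vee)$ is a distributive lattice, and multiplication distributes over $\wedge$ and over $\vee$ on both sides. It is *semilinear* if it is a subdirect product of totally ordered DLMs.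

It is known that the semilinear DLMs form a variety, axiomatized relative to DLMs by
$$z_1xz_2\wedge w_1yw_2\ \le\ z_1yz_2\vee w_1xw_2. \tag{1}$$
An inequation $s\le t$ counts as an equation, namely $s\wedge t=s$.

We use one fact all the time. If a monoid carries a total order that multiplication preserves on both sides, it is a DLM: a chain is a distributive lattice, and multiplication by a fixed element is a monotone map on a chain, so it preserves $\min$ and $\max$. Such a DLM is trivially semilinear. For the same reason a monotone monoid homomorphism between two such monoids preserves $\wedge$ and $\vee$, so it is a DLM homomorphism. Also, in such a monoid every submonoid is automatically closed under $\wedge$ and $\vee$.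

**Definition (inverse-free subreducts).** An inverse-free subreduct of an $\ell$-group $G$ is a subalgebra of $(G,\wedge,\vee,\cdot,e)$. Let $\mathcal V$ be the variety of DLMs generated by the inverse-free subreducts of representable $\ell$-groups. Let $\mathcal A\subseteq\mathcal V$ be the variety of DLMs generated by the inverse-free reducts of totally ordered *abelian* groups.

Equations pass to subdirect products and to subalgebras, and totally ordered groups are representable. So an equation in the DLM signature holds in $\mathcal V$ if and only if it holds in all totally ordered groups. The inverse-free subreducts of representable $\ell$-groups are semilinear, so $\mathcal V$ consists of semilinear DLMs.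

Here is an example. The monoid $(\mathbb N,\min,\max,+,0)$ is an inverse-free subreduct of $\mathbb Z$. The chain $\{0,1,\dots,N\}$ with $x\oplus y=\min(x+y,N)$ is not cancellative when $N\ge 1$, yet it lies in $\mathcal A$: the map $x\mapsto\min(x,N)$ from $\mathbb N$ is monotone and onto, and it is a homomorphism because $\min(\min(x,N)+\min(y,N),N)=\min(x+y,N)$. So a failure of cancellation does not by itself put a chain outside $\mathcal V$. Only equations decide.

The guess now reads: there is a finite set $\Sigma$ of equations such that $\mathcal V$ is the class of semilinear DLMs satisfying $\Sigma$.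

## 2. Rows against columns: balanced lists of length two and three

Start with commutative words. Suppose $p_1,\dots,p_r$ and $q_1,\dots,q_r$ are words with $p_1\cdots p_r=q_1\cdots q_r$ in the free commutative monoid. Call such a pair of lists *balanced*. Then
$$p_1\wedge\dots\wedge p_r\ \le\ q_1\vee\dots\vee q_r$$
holds in every totally ordered abelian group. If it failed, every $p_i$ would be strictly above every $q_j$, and multiplying would give $p_1\cdots p_r>q_1\cdots q_r$, which is absurd. In a totally ordered commutative monoid this argument stops at one exact point: products of strict inequalities need not be strict, because there is no cancellation.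

**Length two costs nothing.** Let $p_1p_2=q_1q_2$. Put $a=\gcd(p_1,q_1)$ and write $p_1=ab$, $q_1=ac$, where $b,c$ share no letter. Canceling $a$ gives $bp_2=cq_2$, so $c\mid p_2$. Write $p_2=cd$; then $q_2=bd$. The inequation is $ab\wedge cd\le ac\vee bd$. In a totally ordered commutative monoid it holds: if $b\le c$ then $ab\le ac$, and if $c\le b$ then $cd\le bd$. This is an instance of (1), so semilinearity already contains all balanced inequations of length two. So far the guess is safe.

**Length three costs something.** Put nine variables in a $3\times3$ grid and compare the three row products with the three column products. The two lists are balanced. This is the commutative shadow of the example that the source quotes: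
$$F = x_1x_2x_3 \wedge x_5x_4x_6 \wedge x_9x_7x_8,\qquad G = x_1x_4x_7 \vee x_5x_2x_8 \vee x_9x_6x_3,$$
$$F' = x_1x_3x_2 \wedge x_5x_6x_4 \wedge x_9x_8x_7,\qquad G' = x_1x_7x_4 \vee x_5x_8x_2 \vee x_9x_3x_6.$$
The inequation $F\wedge F'\le G\vee G'$ holds in all totally ordered groups but fails in some commutative totally ordered monoid. In a commutative monoid $F=F'$ and $G=G'$; the meet runs over the rows and the join over the columns of the grid with rows $(x_1,x_2,x_3)$, $(x_4,x_5,x_6)$, $(x_7,x_8,x_9)$. So $\Sigma=\emptyset$ is not enough. The next guess is to add this one inequation, or a few like it. To test that, we need longer balanced lists that remain valid in noncommutative groups.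

## 3. The cyclic inequations $E_n$ in totally ordered groups

A natural way to make a long balanced list is to go around a circle. Let indices lie in $\mathbb Z_n$ and compare the words $x_ky_{k+1}$ with the words $x_{k+1}y_k$. This first attempt is too weak: the inequation $\bigwedge_k x_ky_{k+1}\le\bigvee_k x_{k+1}y_k$ holds in every totally ordered monoid. Indeed, choose $k$ so that $x_{k+1}$ is largest among the $x$'s. Then $x_{k-1}y_k\le x_{k+1}y_k$, where the left side is one of the words in the meet and the right side is one of the words in the join.

To block this argument, attach a multiplier $z_k$ to the $k$-th word on both sides. The second difficulty is noncommutativity. From $z_kx_ky_{k+1}>z_kx_{k+1}y_k$ in a group we may cancel $z_k$, but from $x_ky_{k+1}>x_{k+1}y_k$ we get only $x_{k+1}^{-1}x_k>y_ky_{k+1}^{-1}$, with both indices on both sides, and nothing telescopes. If instead we may compare $x_ky_{k+1}$ with $y_kx_{k+1}$, the indices separate. So we put both orders of $x$ and $y$ on each side. For $n\ge1$, with indices in $\mathbb Z_n=\mathbb Z/n\mathbb Z$ and $3n$ variables $x_k,y_k,z_k$, let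
$$E_n:\qquad \bigwedge_{k\in\mathbb Z_n}\bigl(z_kx_ky_{k+1}\wedge z_ky_{k+1}x_k\bigr)\ \le\ \bigvee_{k\in\mathbb Z_n}\bigl(z_kx_{k+1}y_k\vee z_ky_kx_{k+1}\bigr). \tag{2}$$

**Proposition 1.** For every $n\ge1$, $E_n$ holds in every totally ordered group, hence in $\mathcal V$.

*Proof.* Suppose $E_n$ fails in a totally ordered group at some $x_k,y_k,z_k$. In a chain this means that every word in the meet is strictly above every word in the join. In particular, for every $k$,
$$z_kx_ky_{k+1}>z_ky_kx_{k+1},\qquad z_ky_{k+1}x_k>z_kx_{k+1}y_k.$$
Cancel $z_k$. In the first, multiply by $y_k^{-1}$ on the left and $y_{k+1}^{-1}$ on the right, giving $y_k^{-1}x_k>x_{k+1}y_{k+1}^{-1}$. In the second, multiply by $y_{k+1}^{-1}$ on the left and $y_k^{-1}$ on the right, giving $x_ky_k^{-1}>y_{k+1}^{-1}x_{k+1}$. With $L_k=y_k^{-1}x_k$ and $R_k=x_ky_k^{-1}$ this says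
$$L_k>R_{k+1},\qquad R_k>L_{k+1}\qquad(k\in\mathbb Z_n). \tag{3}$$
Hence $L_k>R_{k+1}>L_{k+2}$ for all $k$. Iterating $n$ times gives $L_0>L_{2n}=L_0$, a contradiction. $\square$

Now the small cases. $E_1$ reads $zxy\wedge zyx\le zxy\vee zyx$, which holds in every lattice. $E_2$ holds in every semilinear DLM: its left side is at most $z_0(x_0y_1)\wedge z_1(x_1y_0)$, its right side is at least $z_0(x_1y_0)\vee z_1(x_0y_1)$, and (1) compares the two. In a commutative monoid $E_3$ is the grid inequation of Section 2. To see this, write rows $z_kx_ky_{k+1}$ and columns $z_jx_{j+1}y_j$ for $k,j=0,1,2$: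
$$\begin{array}{c|ccc} & j=0 & j=1 & j=2\\ \hline k=0 & z_0&y_1&x_0\\ k=1&x_1&z_1&y_2\\ k=2&y_0&x_2&z_2\end{array}$$
Each variable appears exactly once, so up to renaming this is the $3\times 3$ grid. For larger $n$ the picture is an $n\times n$ array with a cyclic band of width three.

So in commutative monoids $E_3$ is the source's inequation, and the question becomes whether $E_4,E_5,\dots$ keep carrying new information.

## 4. The theorems, and what a bound on the number of variables means

**Theorem A.** For each $m\ge3$ there is a finite commutative totally ordered monoid $M_m$, with $e$ as least element, such that: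
1. $E_m$ holds in every totally ordered group (hence in $\mathcal V$) but fails in $M_m$;
2. if $3n<m$, every $n$-generated subalgebra of $M_m$ belongs to $\mathcal A\subseteq\mathcal V$.

**Corollary B (the conjecture).** $\mathcal V$ is not axiomatizable relative to semilinear DLMs by finitely many equations, nor by any set of equations using a bounded number of variables.

**Theorem C.** Let $\mathcal K$ be any class with $\mathcal A\subseteq\mathcal K\subseteq\mathcal V$ (more generally, $\mathcal A\subseteq \mathcal K$ and $\mathcal K\models E_m$ for infinitely many $m$). Let $\mathcal S$ be any class of DLMs containing all $M_m$ (for example semilinear DLMs, commutative semilinear DLMs, or commutative totally ordered monoids). Then there is no first-order sentence $\varphi$ with $\mathcal K=\{M\in\mathcal S: M\models\varphi\}$.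

**Theorem D.** For $m\ge5$ and $n\ge1$: $M_m\models E_n$ if and only if $m\nmid n$. Consequently the $E_p$ ($p\ge5$ prime) are mutually independent over commutative semilinear DLMs. There are exactly $2^{\aleph_0}$ varieties between $\mathcal V$ and the variety of semilinear DLMs, and exactly $2^{\aleph_0}$ between $\mathcal A$ and the variety of commutative semilinear DLMs.

Theorem D answers the test of Section 2. The monoid $M_5$ is commutative and satisfies $E_3$, hence it satisfies $F\wedge F'\le G\vee G'$; but it fails $E_5$. So adding the source's inequation to (1) is not enough.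

Corollary B follows quickly from Theorem A, and seeing this first explains what has to be built.

*Proof of Corollary B from Theorem A.* Suppose a set $\Sigma$ of equations, each in at most $n\ge1$ variables, axiomatizes $\mathcal V$ relative to semilinear DLMs. Any finite $\Sigma$ has such a bound $n$. Take $m\ge3$ with $m>3n$. Evaluating an equation in at most $n$ variables takes place inside the subalgebra generated by the values of its variables. So such an equation holds in $M_m$ if and only if it holds in all $n$-generated subalgebras of $M_m$. These lie in $\mathcal V$ by Theorem A(2), so $M_m\models\Sigma$. Since $M_m$ is totally ordered it is semilinear, so $M_m\in\mathcal V$. But $E_m$ holds in $\mathcal V$ and fails in $M_m$, a contradiction. $\square$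

We must therefore build a chain in which the cyclic inequation of length $m$ fails, while every small part of the chain looks like part of an ordered abelian group.

## 5. The syntactic order of a set of words, and why weights are needed

Fix $m\ge3$; from now on indices of letters lie in $\mathbb Z_m$. Let $\Phi$ be the free commutative monoid, with identity $1$, on the $3m$ letters $a_i,b_i,c_i$. Put
$$h_i=a_ib_{i+1}c_i,\qquad l_i=a_{i+1}b_ic_i,\qquad H=\{h_i:i\in\mathbb Z_m\}.$$
No $l_i$ lies in $H$: comparing the $c$-letters, $l_i=h_j$ forces $j=i$, and then $a_{i+1}=a_i$. With $x_k,y_k,z_k$ interpreted by $a_k,b_k,c_k$, the inequation $E_m$ compares the $h$'s with the $l$'s. We want a quotient of $\Phi$ that is a chain and puts every $h_i$ strictly above every $l_j$.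

There is a standard device. For any $U\subseteq\Phi$ put
$$x\preceq y\iff\forall z\in\Phi\ (xz\in U\Rightarrow yz\in U).$$
This is reflexive and transitive. It is compatible with multiplication: if $x\preceq y$ and $(xt)z\in U$, then $x(tz)\in U$, so $y(tz)=(yt)z\in U$. If $h_i\in U$ and $l_j\notin U$, then $z=1$ shows $h_i\not\preceq l_j$. The only thing that can go wrong is totality.

The first choice one tries is $U_0=H\cup\{u:\deg u\ge4\}$, and totality does fail. We have $a_0\cdot b_1c_0=h_0\in U_0$, while $a_1b_1c_0$ has degree $3$ and is not in $H$ (its $a$-letter has index $1$ and its $c$-letter index $0$), so $a_0\not\preceq a_1$. Symmetrically $a_1\cdot b_2c_1=h_1\in U_0$ but $a_0b_2c_1\notin U_0$, so $a_1\not\preceq a_0$.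

The remedy is to compare words first by a weight in a totally ordered abelian group, and to let membership in $H$ decide only among words of equal weight. Which weights are possible? Suppose $w':\Phi\to A$ is a homomorphism to a totally ordered abelian group for which $w'(l_j)\le w'(h_i)$ for all $i,j$, as it must be if a larger weight is to mean a larger element. Since $\prod_ih_i=\prod_il_i$, the sums of weights agree, so $w'(h_i)=w'(l_i)$ for each $i$; then $w'(h_i)\ge w'(l_j)=w'(h_j)$ for all $i,j$, so all these weights equal one value $W'$. From $w'(h_i)=w'(l_i)$ we get $w'(a_i)-w'(b_i)=w'(a_{i+1})-w'(b_{i+1})$, so this difference is a constant $\kappa$. With $t_i=w'(b_i)$ we obtain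
$$w'(a_i)=t_i+\kappa,\qquad w'(b_i)=t_i,\qquad w'(c_i)=W'-\kappa-t_i-t_{i+1}.$$
So apart from the constants, the only freedom is one parameter $t_i$ per index. Choosing the parameters independent makes ties as rare as possible.

**Definition (weight).** The *type* of $u\in\Phi$ is $(\alpha,\beta,\gamma)$, its numbers of $a$-, $b$- and $c$-letters. Let $\tau:\Phi\to\mathbb Z^m$ be the homomorphism with
$$\tau(a_i)=\tau(b_i)=\varepsilon_i,\qquad\tau(c_i)=-\varepsilon_i-\varepsilon_{i+1},$$
where $(\varepsilon_i)$ is the standard basis. Let $\Gamma=\mathbb Z^{3+m}$ with the lexicographic order, a totally ordered abelian group, and let $w:\Phi\to\Gamma$ be the homomorphism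
$$w(u)=(\alpha+\beta+\gamma,\ \alpha,\ \beta,\ \tau(u)). \tag{4}$$

Thus $w(u)=w(v)$ if and only if $u,v$ have the same type and $\tau(u)=\tau(v)$. All $h_i$ and $l_i$ have type $(1,1,1)$ and $\tau=\varepsilon_i+\varepsilon_{i+1}-\varepsilon_i-\varepsilon_{i+1}=0$, so they have the common weight $W=(3,1,1,0,\dots,0)$. Put
$$U=\{u\in\Phi:w(u)>W\}\cup H,\qquad Z_x=\{z\in\Phi:xz\in H\},$$
and from now on let $\preceq$ be the relation defined by this $U$.

## 6. Critical pairs and totality

Call $(u,v)$ a **critical pair** if for some $i,j\in\mathbb Z_m$ it is one of

1. $(a_{i+1}b_i,\ a_ib_{i+1})$;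
2. $(a_{i+2}c_{i+1},\ a_ic_i)$;
3. $(b_{i-1}c_{i-1},\ b_{i+1}c_i)$;
4. $(l_j,\ h_i)$.

For example, for $i=0$ in kind 2, both $a_2c_1$ and $a_0c_0$ have $\tau=-\varepsilon_1$. We have $Z_{a_0c_0}=\{b_1\}$, but $Z_{a_2c_1}=\emptyset$, since $a_2c_1\mid h_j$ would need $j=2$ and $j=1$. The next lemma says that nontrivial ties are always like this.

**Lemma 2.** Let $w(u)=w(v)$. Then $Z_u,Z_v$ are comparable under inclusion, and $Z_u\subsetneq Z_v$ if and only if $(u,v)$ is a critical pair.

*Proof.*

**Step 1: critical pairs have the stated property.** This step gives one direction. Let $(u,v)$ be critical. The two words have equal weight: the types agree, and the values of $\tau$ on both words are $\varepsilon_i+\varepsilon_{i+1}$ in kind 1, $-\varepsilon_{i+1}$ in kind 2, $-\varepsilon_i$ in kind 3 and $0$ in kind 4. The word $v$ divides $h_i$, so $Z_v\ne\emptyset$. The word $u$ divides no $h_j$ (with $j$ renamed in kind 4):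

* $a_{i+1}b_i\mid h_j$ needs $j=i+1$ and $j+1=i$, so $m\mid2$;
* $a_{i+2}c_{i+1}\mid h_j$ needs $j=i+2$ and $j=i+1$;
* $b_{i-1}c_{i-1}\mid h_j$ needs $j+1=i-1$ and $j=i-1$;
* $l_r\mid h_j$ needs $l_r=h_j$, since the degrees are equal.

All of these are impossible. So $Z_u=\emptyset\subsetneq Z_v$.

**Step 2: listing all ties.** This step shows that there are no other ties that matter. Let $v'$ be a word that divides some $h_i$, and let $u'\ne v'$ satisfy $w(u')=w(v')$. We show that either $(u',v')$ is critical, or both words lie in $H$. Go through the divisors $v'$ of $h_i$.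

* $v'=1$: only $1$ has degree $0$, so there is no $u'$.
* $v'$ a letter: none, since $u'$ is a letter of the same type, $\varepsilon_i$ determines $i$, and $\varepsilon_i+\varepsilon_{i+1}$ determines $i$. For the latter, $\{p,p+1\}=\{i,i+1\}$ with $p\ne i$ would give $p=i+1$ and $p+1=i$, so $m\mid2$.
* $v'=a_ib_{i+1}$: $u'=a_pb_q$ with $\varepsilon_p+\varepsilon_q=\varepsilon_i+\varepsilon_{i+1}$. As $u'\ne v'$, we have $u'=a_{i+1}b_i$, kind 1.
* $v'=a_ic_i$, with $\tau(v')=-\varepsilon_{i+1}$: $u'=a_pc_q$ with $\varepsilon_p+\varepsilon_{i+1}=\varepsilon_q+\varepsilon_{q+1}$. So $p\in\{q,q+1\}$. If $p=q$, then $i+1=q+1$, so $q=i$ and $u'=v'$, excluded. If $p=q+1$, then $q=i+1$ and $u'=a_{i+2}c_{i+1}$, kind 2.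
* $v'=b_{i+1}c_i$, with $\tau(v')=-\varepsilon_i$: $u'=b_pc_q$ with $\varepsilon_p+\varepsilon_i=\varepsilon_q+\varepsilon_{q+1}$. So $p\in\{q,q+1\}$. If $p=q+1$, then $q=i$ and $u'=v'$, excluded. If $p=q$, then $i=q+1$ and $u'=b_{i-1}c_{i-1}$, kind 3.
* $v'=h_i$, with $\tau(v')=0$: $u'=a_pb_qc_r$ with $\varepsilon_p+\varepsilon_q=\varepsilon_r+\varepsilon_{r+1}$, so $u'=h_r$, or $u'=l_r$, which is kind 4.

**Step 3: conclusion.** This step combines the two. Let $w(u)=w(v)$. If $u=v$, or if neither word divides an element of $H$, then $Z_u=Z_v$. Otherwise $u\ne v$ and one of the two words divides some $h_i$; call it $v'$ and the other $u'$. By Step 2 either both lie in $H$, and then $Z_{u'}=Z_{v'}=\{1\}$, or $(u',v')$ is critical, and then $Z_{u'}\subsetneq Z_{v'}$ by Step 1. So the sets are always comparable. If $Z_u\subsetneq Z_v$, then $Z_v\ne\emptyset$, so $v$ divides some $h_i$ and we may take $v'=v$, $u'=u$; since $Z_u\ne Z_v$, the pair $(u,v)$ is critical. The converse is Step 1. $\square$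

**Lemma 3.** (a) If $w(x)<w(y)$ then $x\preceq y$. (b) If $w(x)=w(y)$ then $x\preceq y$ if and only if $Z_x\subseteq Z_y$. (c) $\preceq$ is a total preorder compatible with multiplication.

*Proof.* (a) If $xz\in U$ then $w(xz)\ge W$, so $w(yz)=w(y)+w(z)>w(x)+w(z)\ge W$, and $yz\in U$.

(b) For every $z$ we have $w(xz)=w(yz)$. If this weight is $>W$, both $xz$ and $yz$ are in $U$. If it is $<W$, neither is. If it equals $W$, then $xz\in U$ if and only if $xz\in H$, that is, $z\in Z_x$; and likewise for $y$. Every $z\in Z_x\cup Z_y$ falls in the last case, because elements of $H$ have weight $W$. So $x\preceq y$ says exactly that $Z_x\subseteq Z_y$.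

(c) Reflexivity, transitivity and compatibility hold for every $U$, as shown in Section 5. For totality: if $w(x)\ne w(y)$ use (a), since $\Gamma$ is totally ordered. If $w(x)=w(y)$, the sets $Z_x,Z_y$ are comparable by Lemma 2, and (b) applies. $\square$

## 7. The monoids $M_m$ and the failure of $E_m$

Let $\approx$ be the congruence "$x\preceq y$ and $y\preceq x$", and let $M_m=\Phi/{\approx}$ with $[x]\le[y]$ if and only if $x\preceq y$. By Lemma 3(c) this is a commutative totally ordered monoid. It is finite: a word of degree $\ge4$ has all its multiples in $U$, since the first coordinate of their weight exceeds $3$. So all words of degree $\ge4$ form one class (or lie in one class), and there are only finitely many words of degree $\le3$. The identity $e=[1]$ is the least element, since $w(1)=0<w(x)$ for $x\ne1$.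

What we need to know about the order is one implication:
$$\text{if }[u]<[v]\text{ in }M_m,\text{ then } w(u)<w(v)\ \text{ or }\ (u,v)\text{ is a critical pair.} \tag{5}$$
To prove it, note that $w(u)>w(v)$ would give $v\preceq u$ by Lemma 3(a), which is excluded. If $w(u)=w(v)$, then Lemma 3(b) gives $Z_u\subseteq Z_v$ and $Z_v\not\subseteq Z_u$, so $Z_u\subsetneq Z_v$, and Lemma 2 says that the pair is critical.

*Proof of Theorem A(1).* Validity in totally ordered groups is Proposition 1. In $M_m$ put $x_k=[a_k]$, $y_k=[b_k]$, $z_k=[c_k]$. By commutativity the left side of $E_m$ is $\bigwedge_k[h_k]$ and the right side is $\bigvee_k[l_k]$. We have $h_i\in U$. Since $w(l_j)=W$ and $l_j\notin H$, we have $l_j\notin U$. Taking $z=1$ in the definition of $\preceq$ gives $h_i\not\preceq l_j$, so $[l_j]<[h_i]$ for all $i,j$, because $M_m$ is a chain. Hence $E_m$ fails. $\square$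

For $m=3$ this gives a finite commutative totally ordered monoid in which the grid inequation of Section 2 fails.

## 8. Small subalgebras: cutting the circle at an unused index

We want to present a small subalgebra of $M_m$ as an image of a submonoid of an ordered abelian group. The natural attempt is to map each word $u$ to $(w(u),d(u))$ in a lexicographic product, where $d:\Phi\to\mathbb Z$ is a homomorphism that breaks the ties: $d(u)<d(v)$ for each critical pair. For all of $\Phi$ no such $d$ exists, because $\prod_ih_i=\prod_il_i$ gives $\sum_i\bigl(d(h_i)-d(l_i)\bigr)=0$. Kind 1 shows the same obstruction: if all $d(a_i)=0$, then $d(b_i)<d(b_{i+1})$ is required for every $i$ around a circle. But if one index is never used, the circle becomes a line, and a function can increase along a line.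

*Proof of Theorem A(2).* Let $3n<m$, and let $N$ be generated by $[X_1],\dots,[X_n]$ with $X_r\in\Phi$. Let $\Phi'\subseteq\Phi$ be the submonoid generated by $X_1,\dots,X_n$. As $M_m$ is a chain, $N=\{[u]:u\in\Phi'\}$.

**Step 1: finding an unused index.** Critical pairs involve only short words, so only short generators matter. Call $X_r$ *useful* if its type is $\le(1,1,1)$ coordinatewise. A useful $X_r$ has at most three letters, so the useful ones contain altogether at most $3n<m$ letters. Hence there is $k\in\mathbb Z_m$ such that none of $a_k,b_k,c_k$ occurs in a useful $X_r$. Now let $(u,v)$ be a critical pair with $u,v\in\Phi'$. Both words have type $\le(1,1,1)$, so each generator that occurs as a factor of one of them has type $\le(1,1,1)$ and is useful. Therefore the index $k$ does not occur in $u$ or $v$.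

**Step 2: a homomorphism that increases along the cut circle.** This step breaks the ties. Define $d:\Phi\to\mathbb Z$ by $d(a_i)=0$ for all $i$, $d(b_k)=d(c_k)=0$, and
$$d(b_{k+s})=s,\qquad d(c_{k+s})=-s\qquad(1\le s\le m-1). \tag{6}$$
We claim that $d(u)<d(v)$ for each critical pair $(u,v)$ in which the index $k$ does not occur. Write $i=k+s$ with $1\le s\le m-1$; this is possible because the index $i$ occurs in every kind (in kind 4, in $h_i$). Whenever $i+1$ occurs it is $\ne k$, so $i+1=k+(s+1)$ with $s+1\le m-1$. Whenever $i-1$ occurs it is $\ne k$, so $i-1=k+(s-1)$ with $s-1\ge1$. So: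

1. $d(a_{i+1}b_i)=s<s+1=d(a_ib_{i+1})$;
2. $d(a_{i+2}c_{i+1})=-(s+1)<-s=d(a_ic_i)$;
3. $d(b_{i-1}c_{i-1})=(s-1)-(s-1)=0<1=(s+1)-s=d(b_{i+1}c_i)$;
4. $d(l_j)=d(a_{j+1})+d(b_j)+d(c_j)=0<1=0+(s+1)-s=d(h_i)$.

In item 4 we used that $d(b_j)+d(c_j)=0$ for every $j$.

**Step 3: the ordered group.** This step produces the presentation of $N$. Let $T=\Gamma\overrightarrow{\times}\mathbb Z$ be the lexicographic product, a totally ordered abelian group, and let $\pi:\Phi'\to T$, $\pi(u)=(w(u),d(u))$, a monoid homomorphism. For $u,v\in\Phi'$,
$$[u]<[v]\ \Rightarrow\ \pi(u)<\pi(v). \tag{7}$$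
By (5), either $w(u)<w(v)$, and we are done; or $(u,v)$ is critical, and then $w(u)=w(v)$ and $d(u)<d(v)$ by Steps 1 and 2. Since both sides are chains, the contrapositive of (7) is that $\pi(v)\le\pi(u)$ implies $[v]\le[u]$. In particular $\pi(u)=\pi(v)$ implies $[u]=[v]$. Hence $\pi(u)\mapsto[u]$ is a well-defined, order-preserving monoid homomorphism from the submonoid $\pi(\Phi')$ of $T$ onto $N$. By the fact in Section 1 it is a DLM homomorphism. So $N$ is a homomorphic image of an inverse-free subreduct of a totally ordered abelian group, and $N\in\mathcal A\subseteq\mathcal V$. $\square$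

As an illustration take $m=7$, $n=2$, $X_1=a_1b_0$, $X_2=a_0b_1$. The two generators have equal weight, and $[X_1]<[X_2]$. The index $k=2$ is unused; here $0=k+5$ and $1=k+6$ in $\mathbb Z_7$, so $d(X_1)=5<6=d(X_2)$.

Theorem A is now proved, and with it Corollary B.

## 9. No first-order sentence: an ultraproduct of the $M_m$

Recall Łoś's theorem: a first-order sentence holds in an ultraproduct if and only if the set of indices at which it holds belongs to the ultrafilter. A nonprincipal ultrafilter on an infinite set contains all cofinite sets.

*Proof of Theorem C.* Let $I$ be an infinite set of integers $m\ge3$ with $\mathcal K\models E_m$; if $\mathcal K\subseteq\mathcal V$, take all $m\ge3$. Suppose $\mathcal K=\{M\in\mathcal S:M\models\varphi\}$. For $m\in I$ the monoid $M_m$ is in $\mathcal S$ and fails $E_m$, so $M_m\notin\mathcal K$ and $M_m\models\neg\varphi$. Let $M^*$ be a nonprincipal ultraproduct of $(M_m)_{m\in I}$. By Łoś's theorem $M^*\models\neg\varphi$.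

On the other hand, consider an equation of $\mathcal A$, in at most $n\ge 1$ variables. By Theorem A(2) it holds in $M_m$ for all $m\in I$ with $m>3n$, hence for all but finitely many $m\in I$, hence in $M^*$. So $M^*$ satisfies all equations of the variety $\mathcal A$, that is, $M^*\in\mathcal A\subseteq\mathcal K$. Then $M^*\models\varphi$, a contradiction. $\square$

## 10. Which $E_n$ hold in $M_m$

Let $m\ge5$. We prove that $M_m\models E_n$ if and only if $m\nmid n$.

*If $m\mid n$,* reduction mod $m$ is well defined on $\mathbb Z_n$ and respects $k\mapsto k+1$. Put $x_k=[a_{k\bmod m}]$, $y_k=[b_{k\bmod m}]$, $z_k=[c_{k\bmod m}]$ for $k\in\mathbb Z_n$. The words in the meet become $[h_{k\bmod m}]$ and those in the join $[l_{k\bmod m}]$, so $E_n$ fails exactly as in Section 7.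

*Conversely,* suppose $E_n$ fails in $M_m$ at $z_k=[s_k]$, $x_k=[u_k]$, $y_k=[v_k]$ ($k\in\mathbb Z_n$). We show $m\mid n$. Put
$$p_k=s_ku_kv_{k+1},\qquad q_k=s_ku_{k+1}v_k.$$

**Step 1: all comparisons are critical pairs.** The purpose is to pass from the order of $M_m$ to a finite list of words. Failure in a chain means $[q_j]<[p_k]$ for all $j,k$, so $w(q_j)\le w(p_k)$ by (5). Since $\prod_kp_k=\prod_kq_k$, we have $\sum_kw(p_k)=\sum_kw(q_k)$; together with $w(p_k)\ge w(q_k)$ this gives $w(p_k)=w(q_k)$ for each $k$. Then $w(p_k)\ge w(q_j)=w(p_j)$ for all $j,k$, so all these weights are equal. By (5) every $(q_j,p_k)$ is a critical pair. We also record, from the definitions,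
$$s_k\mid p_k,\,q_k;\qquad u_k\mid p_k,\,q_{k-1};\qquad v_k\mid p_{k-1},\,q_k. \tag{8}$$

**Step 2: kinds 1–3 are impossible.** The common weight determines the kind, because the four kinds have the distinct types $(1,1,0)$, $(1,0,1)$, $(0,1,1)$, $(1,1,1)$. In kinds 1, 2, 3 it also determines $i$, because $\tau$ is $\varepsilon_i+\varepsilon_{i+1}$, $-\varepsilon_{i+1}$, $-\varepsilon_i$ respectively. So if one of these kinds occurs, $p_k=p$ and $q_k=q$ do not depend on $k$. In each of these kinds $p$ and $q$ have no common letter: the indices of the letters of the same type differ by $1$ or $2$, and $m\ge3$. By (8) all $s_k,u_k,v_k$ divide both $p$ and $q$, so they equal $1$. Then $p=1$, a contradiction.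

**Step 3: in kind 4 all entries are letters.** Now $p_k=h_{f(k)}$ and $q_k=l_{g(k)}$ for functions $f,g:\mathbb Z_n\to\mathbb Z_m$. We translate divisibility into equations for $f$ and $g$. Set
$$\delta(c)=0,\qquad\delta(a)=1,\qquad\delta(b)=-1.$$
If a letter of type $\theta\in\{a,b,c\}$ divides both $h_{f}=a_{f}b_{f+1}c_{f}$ and $l_{g}=a_{g+1}b_{g}c_{g}$ (with $f,g\in\mathbb Z_m$), then $f=g+\delta(\theta)$ in $\mathbb Z_m$: for $a$ we need $f=g+1$, for $b$ we need $f+1=g$, for $c$ we need $f=g$. As $0,1,-1$ are distinct mod $m$, at most one type can occur, so $\gcd(h_f,l_g)$ has degree $\le1$. By (8) each $s_k,u_k,v_k$ has degree $\le1$. Since $p_k=s_ku_kv_{k+1}$ has degree $3$ for every $k$, each of them is a single letter. Let $\sigma_k,\theta_k,\psi_k$ be the types of $s_k,u_k,v_k$. Then (8) gives, in $\mathbb Z_m$,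
$$f(k)=g(k)+\delta(\sigma_k),\qquad f(k)=g(k-1)+\delta(\theta_k),\qquad f(k-1)=g(k)+\delta(\psi_k). \tag{9}$$
Subtracting from the second equation the first one at $k-1$, and subtracting the third from the first, eliminates $g$:
$$f(k)-f(k-1)=\delta(\theta_k)-\delta(\sigma_{k-1})=\delta(\sigma_k)-\delta(\psi_k). \tag{10}$$

**Step 4: a dichotomy for the types.** This step reduces the pattern of types to two cases. As $p_k$ and $q_k$ have type $(1,1,1)$,
$$\{\theta_k,\psi_{k+1}\}=\{\theta_{k+1},\psi_k\}=\{a,b,c\}\setminus\{\sigma_k\},$$
with two distinct elements in each set. So either (i) $\theta_k=\theta_{k+1}$ and $\psi_k=\psi_{k+1}$, or (ii) $\theta_k=\psi_k$ and $\theta_{k+1}=\psi_{k+1}$. If $\theta_k=\psi_k$, then (i) is impossible, since it would give $\psi_{k+1}=\psi_k=\theta_k$; so (ii) holds and $\theta_{k+1}=\psi_{k+1}$. Going around $\mathbb Z_n$: either $\theta_k=\psi_k$ for all $k$, or $\theta_k\ne\psi_k$ for all $k$.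

**Step 5: the case $\theta_k\ne\psi_k$ for all $k$.** This is the case that really occurs, and it yields $m\mid n$. Here (ii) never holds, so (i) always holds. Thus $\theta_k=\theta$ and $\psi_k=\psi$ are constant, hence so is $\sigma_k=\sigma$, and $\{\theta,\psi,\sigma\}=\{a,b,c\}$. By (10), $\delta(\theta)+\delta(\psi)=2\delta(\sigma)$ in $\mathbb Z_m$. Since $\delta(a)+\delta(b)+\delta(c)=0$, the left side is $-\delta(\sigma)$, so $3\delta(\sigma)=0$ in $\mathbb Z_m$. As $m\nmid3$, $\delta(\sigma)\neq\pm1$, so $\sigma=c$. Then (10) says $f(k)-f(k-1)=\delta(\theta)=\pm1$ with constant sign. Summing over $k\in\mathbb Z_n$ gives $0=\pm n$ in $\mathbb Z_m$, that is, $m\mid n$.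

**Step 6: the case $\theta_k=\psi_k$ for all $k$.** We rule this case out. By Step 4, $\theta_k\ne\psi_{k+1}=\theta_{k+1}$ for all $k$. Also $\sigma_k\ne\theta_k$, and $\sigma_{k-1}\ne\psi_k=\theta_k$ because $\sigma_{k-1}$ and $\psi_k$ are the types of two different factors of $p_{k-1}$. By (10) with $\psi_k=\theta_k$,
$$2\delta(\theta_k)=\delta(\sigma_k)+\delta(\sigma_{k-1})\quad\text{in }\mathbb Z_m.$$
If $\sigma_k=\sigma_{k-1}$, then $2(\delta(\theta_k)-\delta(\sigma_k))\in\{\pm2,\pm4\}$ would be $0$ mod $m$, which is impossible for $m\ge5$. So $\theta_k,\sigma_k,\sigma_{k-1}$ are distinct and exhaust $\{a,b,c\}$; the right side is $-\delta(\theta_k)$, so $3\delta(\theta_k)=0$ in $\mathbb Z_m$ and $\theta_k=c$. This holds for all $k$, contradicting $\theta_k\ne\theta_{k+1}$.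

Hence $m\mid n$, which proves the first claim of Theorem D. For instance, $M_5$ satisfies $E_1,\dots,E_4$ and $E_6,\dots,E_9$, and fails $E_5$ and $E_{10}$. The hypothesis $m\ge5$ was used in Steps 5 and 6: for $m=3$ the conclusion $\sigma=c$ does not follow, and for $m=4$ the value $\pm4$ vanishes.

**Step 7: independence and counting.** It remains to read off the consequences. For primes $p,q\ge5$ we get $M_p\models E_q$ if and only if $p\ne q$. So $M_p$ is a commutative semilinear DLM that satisfies all $E_q$ with $q\ne p$ prime, $q\ge5$, but not $E_p$; this is the mutual independence.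

For a set $S$ of primes $\ge5$, let $\mathcal W_S$ (respectively $\mathcal W_S^c$) be the variety of semilinear (respectively commutative semilinear) DLMs satisfying all $E_p$, $p\in S$. By Proposition 1, $\mathcal V\subseteq\mathcal W_S$ and $\mathcal A\subseteq\mathcal W_S^c$; note that the members of $\mathcal A$ are commutative and semilinear. Moreover $M_p\in\mathcal W_S$ if and only if $p\notin S$, and likewise for $\mathcal W_S^c$. So distinct sets $S$ give distinct varieties. There are infinitely many primes $\ge5$, so there are at least $2^{\aleph_0}$ varieties between $\mathcal V$ and the variety of semilinear DLMs, and at least $2^{\aleph_0}$ between $\mathcal A$ and the variety of commutative semilinear DLMs. There are at most $2^{\aleph_0}$, since a variety is determined by its set of equations and there are only countably many equations. $\blacksquare$
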